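# The common basis complex of $\mathbb Z[1/p]^3$ is not 2-connected

## Low ranks, and the guess that the answer is yes

Take all the ways of choosing coordinates on $R^n$ and record which submodules can be seen in the same coordinate system. This gives a simplicial complex.

**Definition 1.** Let $R$ be a commutative ring and $n\ge 1$. The common basis complex $\mathrm{CB}(R^n)$ has as vertices the nonzero proper free summands of $R^n$. A set $\{M_0,\dots,M_p\}$ of such summands is a simplex if and only if some basis of $R^n$ contains a basis of each $M_i$.

For example, if $e_1,e_2,e_3$ is a basis of $R^3$, the six summands $\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle,\langle e_1,e_2\rangle,\langle e_1,e_3\rangle,\langle e_2,e_3\rangle$ form a maximal simplex. In general a basis of $R^n$ has $2^n-2$ nonempty proper subsets, so $\dim \mathrm{CB}(R^n)=2^n-3$.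

How connected is this complex? Rognes conjectured that if $R$ is a local ring or a Euclidean domain, then $\mathrm{CB}(R^n)$ is $(2n-4)$-connected. Miller, Patzt and Wilson proved the statement when $R$ is a field. We are asked to prove or disprove the conjecture (the source of the problem is "Benjamin Brück", https://swissmaprs.ch/wp-content/uploads/2025/07/Bruck.pdf). Since it holds for fields, and a Euclidean domain lets us row-reduce almost as a field does, the first guess is that the answer is yes. Let us test it.

For $n=1$ there are no vertices, and the claim, $(-2)$-connectedness, is vacuous.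

For $n=2$ the complex is a graph: its vertices are the rank one summands, and $\langle v\rangle,\langle w\rangle$ are adjacent when $v,w$ is a basis. The claim is that this graph is connected. Over $\mathbb Z$, adjacency means $\det(v,w)=\pm1$, and the Euclidean algorithm produces paths: $\langle(5,2)\rangle$ is adjacent to $\langle(2,1)\rangle$ since $5\cdot1-2\cdot2=1$, and $\langle(2,1)\rangle$ is adjacent to $\langle(1,0)\rangle$.

Over any Euclidean domain, $GL_2(R)$ is generated by elementary and diagonal matrices. Let $E=\{\langle e_1\rangle,\langle e_2\rangle\}$. For each such generator $s$, the edge $sE$ shares a vertex with $E$, because $s$ fixes $\langle e_1\rangle$ or $\langle e_2\rangle$. If $g=s_1\cdots s_k$, then consecutive edges in the list $E, s_1E, s_1s_2E,\dots,gE$ share a vertex. Every line is $\langle ge_1\rangle$ for some $g$, so the graph is connected.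

Over a local ring with residue field $k$, the lines $\langle v\rangle,\langle w\rangle$ are adjacent if and only if $\det (v,w)$ is a unit, that is, if and only if their reductions in $k^2$ differ. There are $|k|+1\ge3$ lines in $k^2$. So two lines with different reductions are adjacent, and two lines with the same reduction are both adjacent to any line with another reduction. The graph is connected.

For $n=3$ the complex has dimension $5$ and the claim is that it is 2-connected. Here the guess is wrong. We shall see that for certain Euclidean domains the complex is simply connected but has nonzero $H_2$.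

## The ring $\mathbb Z[1/p]$ and the three theorems

The rings are $R=\mathbb Z[1/p]$ with $p$ prime. First, these are Euclidean. Put $N(0)=0$ and $N(\pm p^ka)=|a|$ for $k\in\mathbb Z$ and $a\ge1$ an integer prime to $p$. Then $N$ is invariant under multiplication by units $\pm p^k$, and $N(x)=0$ only for $x=0$. To divide $x$ by $y\neq0$ we may multiply $y$ by a unit, so assume that $y\in\mathbb Z$ is prime to $p$. Write $x=p^{-j}X$ with $X\in\mathbb Z$, $j\ge0$, and $X=Qy+r$ with $0\le r<|y|$. Then $x=(p^{-j}Q)y+p^{-j}r$, and $N(p^{-j}r)\le r<|y|=N(y)$.

The size of the failure is measured by modular curves. Let $\Gamma_0(p)\subset SL_2(\mathbb Z)$ be the group of matrices whose lower left entry is divisible by $p$, let $Y_0(p)=\Gamma_0(p)\backslash\mathbb H$ be the quotient of the upper half plane, and let $X_0(p)$ be its compactification. It adds two points, the cusps $\infty$ and $0$. The Fricke involution $W:\tau\mapsto-1/(p\tau)$ acts on $X_0(p)$. Let $g_p$ be the genus of $X_0(p)$, let $g_p^+$ be the genus of $X_0(p)/W$, and put $a_p=g_p-g_p^+$. For $p=11$ we shall find $g_{11}=1$ and $a_{11}=1$.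

**Theorem A.** Let $p$ be a prime with $g_p\ge1$, i.e. $p=11$ or $p\ge17$. Then $\mathbb Z[1/p]$ is a Euclidean domain and $\mathrm{CB}(\mathbb Z[1/p]^3)$ is not $2$-connected; indeed $\tilde H_i(\mathrm{CB}(\mathbb Z[1/p]^3);\mathbb Q)\neq0$ for some $i\le2$.

Since $2n-4=2$ for $n=3$, this disproves the conjecture, and by the previous section $n=3$ is the smallest rank in which it can fail.

**Theorem B.** Let $R$ be a PID of characteristic $0$ in which some rational prime $p$ is invertible. If $\tilde H_i(\mathrm{CB}(R^3);\mathbb Q)=0$ for $i\le2$, then the kernel of $H_2(GL_2(R);\mathbb Q)\to H_2(GL_3(R);\mathbb Q)$ is contained in the image of $H_2$ of the diagonal torus $(R^\times)^2$.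

**Theorem C.** For $p$ as in Theorem A and $R=\mathbb Z[1/p]$, the complex $\mathrm{CB}(R^3)$ is $1$-connected, $H_2(\mathrm{CB}(R^3);\mathbb Q)\ne0$, and
$$\dim_{\mathbb Q}H_2(\mathrm{CB}(R^3);\mathbb Q)_{GL_3(R)}\ \ge\ a_p\ \ge\ g_p/2 .$$
In particular the failure is unbounded as $p\to\infty$.

Nothing is claimed here about local rings for $n\ge3$, about $n\ge4$, or about $p\in\{2,3,5,7,13\}$.

From now on $R$ is a PID of characteristic $0$ in which the prime $p$ is invertible, $V=R^3$ and $\Gamma=GL_3(R)$. When a statement needs $R=\mathbb Z[1/p]$ we say so. "Line" and "plane" mean free summand of $V$ of rank $1$ and $2$. Over a PID every complement of a summand is free. Moreover, if a summand $L$ of $V$ lies in a plane $P$, then it is a summand of $P$: from $V=L\oplus K$ we get $P=L\oplus(P\cap K)$.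

## Discarding the simplices with two or three planes

The complex $\mathrm{CB}(V)$ is 5-dimensional. We first cut it down. Let $X\subset\mathrm{CB}(V)$ be the subcomplex of simplices containing at most one plane, and let $B\subset X$ be the full subcomplex on lines. The simplices of $B$ are the sets of lines spanned by parts of a basis; we call them partial frames. So $\dim B=2$ and $\dim X=3$.

**Lemma 1.** The inclusion $X\hookrightarrow\mathrm{CB}(V)$ is a homotopy equivalence.

**Step 1: filter by the number of planes.** The planes in a simplex are coordinate planes for one basis, so there are at most three. Let $\mathrm{CB}^{(k)}$ consist of the simplices with at most $k$ planes; thus $\mathrm{CB}^{(1)}=X$ and $\mathrm{CB}^{(3)}=\mathrm{CB}(V)$. For a simplex $\Pi$ of $k$ planes, let $\Lambda_\Pi$ be the complex of sets $S$ of lines such that $\Pi\cup S$ is a simplex. For $k=2,3$, the simplices of $\mathrm{CB}^{(k)}$ not in $\mathrm{CB}^{(k-1)}$ are the $\Pi\cup S$ with $|\Pi|=k$ and $S\in\Lambda_\Pi$ or $S=\emptyset$. A proper face either still contains $\Pi$ or has fewer planes. So $\mathrm{CB}^{(k)}$ arises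 from $\mathrm{CB}^{(k-1)}$ by gluing in, for each such $\Pi$, the join $\Pi*\Lambda_\Pi$ along $\partial\Pi*\Lambda_\Pi$. If $\Lambda_\Pi$ is contractible, both joins are contractible, and the gluing does not change the homotopy type. It remains to see that $\Lambda_\Pi$ is contractible.

**Step 2: two planes.** Let $\Pi=\{P,P'\}$. Any common basis has, after reordering, the form $e_1,e_2,e_3$ with $P=\langle e_1,e_2\rangle$ and $P'=\langle e_1,e_3\rangle$, so $\langle e_1\rangle=P\cap P'=:L_0$. Hence each $S\in\Lambda_\Pi$ is contained in a set $\{L_0,l,l'\}$ with $P=L_0\oplus l$ and $P'=L_0\oplus l'$. Conversely, for any such $l,l'$ we have $L_0+l+l'=P+P'=V$. Three generators of $R^3$ form a basis, because a surjective endomorphism of a finitely generated module over a commutative ring is injective, so $V=L_0\oplus l\oplus l'$ and $\{L_0,l,l'\}\in\Lambda_\Pi$. Thus $S\in\Lambda_\Pi$ implies $S\cup\{L_0\}\in\Lambda_\Pi$: the complex $\Lambda_\Pi$ is a cone with apex $L_0$.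

**Step 3: three planes.** If $|\Pi|=3$, the planes are the coordinate planes of a basis, and the lines of any common basis are the three pairwise intersections of the planes. So $\Lambda_\Pi$ is a full triangle. $\square$

## Norm reduction: simple connectivity, and the loops that stop it

In this section $R=\mathbb Z[1/p]$. The sensible first approach is to prove the conjecture by pushing spheres toward a hyperplane with the Euclidean norm. It takes us part of the way.

**Lemma 2.** Let $R=\mathbb Z[1/p]$, and let $B^m_n$ be the link of $\{\langle e_1\rangle,\dots,\langle e_m\rangle\}$ in the complex of partial frames of $R^{m+n}$. Then $B^m_n$ is $(n-2)$-connected.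

We use induction on $n$. For $n=0$ there is nothing to prove. For $n=1$ the complex contains $\langle e_{m+1}\rangle$, hence is nonempty. Let $n\ge2$; again $B^m_n\ne\emptyset$. Let $0\le j\le n-2$ and let $f:S^j\to B^m_n$ be a map. By simplicial approximation we may assume that $f$ is simplicial for a combinatorial triangulation of $S^j$, so that the link of a $k$-simplex is a combinatorial sphere of dimension $j-k-1$ (with $\emptyset$ the sphere of dimension $-1$). We must show that $f$ is nullhomotopic.

**Step 1: a norm, and the case where it vanishes.** Let $\varphi:R^{m+n}\to R$ be the last coordinate and put $\|\langle w\rangle\|=N(\varphi(w))$. This is well defined because $N$ is unit-invariant. Let $r$ be the maximum of $\|f(x)\|$ over vertices $x$ of $S^j$. If $r=0$, all lines $f(x)$ lie in $\ker\varphi$, as do $e_1,\dots,e_m$. A partial frame contained in $\ker\varphi$ spans a summand of $\ker\varphi$, so it extends to a basis of $\ker\varphi$, and it stays a partial frame after adding $\langle e_{m+n}\rangle$. Hence $f$ extends over the cone on $S^j$, with the cone point sent to $\langle e_{m+n}\rangle$.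

**Step 2: locate a worst simplex when $r>0$.** Let $\sigma$ be a simplex of $S^j$ of maximal dimension $k$ among those all of whose vertices have norm $r$, and put $k'=\dim f(\sigma)\le k$. By maximality every vertex of $\mathrm{Lk}\,\sigma$ has norm $<r$. So for $\tau\in\mathrm{Lk}\,\sigma$ the sets $f(\tau)$ and $f(\sigma)$ are disjoint and their union is a simplex; that is, $f(\mathrm{Lk}\,\sigma)\subset\mathrm{Lk}(f(\sigma))$. After a change of basis, $\mathrm{Lk}(f(\sigma))\cong B^{m+k'+1}_{n-k'-1}$, which is $(n-k'-3)$-connected by induction.

**Step 3: fill the link.** The sphere $\mathrm{Lk}\,\sigma$ has dimension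
$$j-k-1\ \le\ n-k'-3,$$
so $f|_{\mathrm{Lk}\,\sigma}$ extends to a map from the cone on $\mathrm{Lk}\,\sigma$ to $\mathrm{Lk}(f(\sigma))$. By relative simplicial approximation there are a subdivision $D$ of this cone, not subdividing the base, and a simplicial map $F:D\to\mathrm{Lk}(f(\sigma))$ extending $f|_{\mathrm{Lk}\,\sigma}$. So $D$ is a combinatorial ball of dimension $j-k$ with $\partial D=\mathrm{Lk}\,\sigma$. Moreover a simplex of $D$ whose vertices all lie in $\partial D$ is a simplex of $\partial D$: it lies in some simplex of the cone, and its vertices lie in the base face of that simplex. If $k=j$, then $\mathrm{Lk}\,\sigma=\emptyset$, we take $D$ to be a point, and we use only that $\mathrm{Lk}(f(\sigma))\ne\emptyset$, which holds since then $n-k'-3\ge-1$.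

**Step 4: lower the norms of the filling.** Pick $\langle v\rangle\in f(\sigma)$; then $N(\varphi(v))=r>0$. Define $\rho$ on the vertices of $\mathrm{Lk}(f(\sigma))$ as follows. A line of norm $<r$ is fixed. For any other line choose a generator $w$, divide with remainder to get $q$ with $N(\varphi(w)-q\varphi(v))<r$, and put $\rho(\langle w\rangle)=\langle w-qv\rangle$. If $\{\langle w_0\rangle,\dots,\langle w_s\rangle\}$ is a simplex of $\mathrm{Lk}(f(\sigma))$, then $e_1,\dots,e_m$, generators of the lines of $f(\sigma)$, and $w_0,\dots,w_s$ form part of a basis. Subtracting multiples of $v$ from the $w_i$ keeps it part of a basis. So $\rho:\mathrm{Lk}(f(\sigma))\to\mathrm{Lk}(f(\sigma))$ is simplicial. Replace $F$ by $\rho F$. It is unchanged on $\partial D$, where norms are $<r$ already, and all its values have norm $<r$.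

**Step 5: swap one ball for another.** In $S^j$ replace the ball $\sigma*\mathrm{Lk}\,\sigma$ by the ball $\partial\sigma*D$, which has the same boundary $\partial\sigma*\mathrm{Lk}\,\sigma$, and use the map $f|_{\partial\sigma}*\rho F$ there. By the last remark on $D$ in Step 3, a simplex of $\partial\sigma*D$ all of whose vertices are old lies in $\partial\sigma*\mathrm{Lk}\,\sigma$, so the result is again a combinatorial triangulation of a sphere. The simplicial map $f|_\sigma*\rho F$ on the $(j+1)$-ball $\sigma*D$, whose boundary is $\partial\sigma*D\cup\sigma*\partial D$, shows that the new map is homotopic to the old one.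

**Step 6: the process stops.** A new simplex all of whose vertices have norm $r$ has no vertex in $D$, hence lies in $\partial\sigma$ and is an old simplex of dimension $<k$. So the number of $k$-simplices with all vertices of norm $r$ drops by one, and none of larger dimension appear. Iterating lowers $k$ until no vertex of norm $r$ is left, and then lowers $r$. Since $r$ is a nonnegative integer, we reach $r=0$ and apply Step 1. $\square$

**The link of a plane.** We now describe how $X$ is built from $B$, over any $R$ as above. For a plane $P$ let $C(P)$ be the discrete set of lines $L$ with $L\oplus P=V$. Let $Y_P$ be the graph whose vertices are the rank one summands of $P$ and whose edges are the pairs $\{l_1,l_2\}$ with $l_1\oplus l_2=P$. If $\{P\}\cup S$ is a simplex of $X$ with $S$ a set of lines, a common basis $e_1,e_2,e_3$ with $P=\langle e_1,e_2\rangle$ shows $S\subset\{\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle\}$, so $S$ is a simplex of $C(P)*Y_P$ or empty. Conversely each simplex $S$ of $C(P)*Y_P$ lies in a set $\{l_1,l_2,L\}$ with $l_1\oplus l_2=P$ and $P\oplus L=V$, so $\{P\}\cup S$ is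 a simplex. Thus $X$ is $B$ with a cone, having apex $P$, attached over $C(P)*Y_P$ for each plane $P$.

**Proposition 3.** For $R=\mathbb Z[1/p]$, the complex $\mathrm{CB}(R^3)$ is $1$-connected.

By Lemma 2, $B=B^0_3$ is $1$-connected and each graph $Y_P\cong B^0_2$ is connected. So $C(P)*Y_P$, the join of a nonempty discrete set with a nonempty connected graph, is simply connected. By van Kampen, attaching a cone over a connected subcomplex to a simply connected complex leaves it simply connected. A loop or a disk meets only finitely many cones, so $X$ is $1$-connected. By Lemma 1 so is $\mathrm{CB}(R^3)$. $\square$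

**Where the reduction stops.** Try $j=2$ for $V=R^3$, now allowing planes to help. The inequality in Step 3 fails. For $k=0$ the link of $\sigma$ is a circle, and it must be filled in the link of a line $L$. In $B$ that link is the graph $B^1_2$, which is not simply connected: for $L=\langle e_1\rangle$, the lines $\langle e_2\rangle,\langle e_3\rangle,\langle e_2+e_3\rangle$ are pairwise adjacent in it and form a closed loop in a graph. This loop lies in one plane and can be coned off there. But consider the four lines $\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle,\langle e_1+e_2+e_3\rangle$. Any three of them form a frame, so they carry the boundary of a tetrahedron in $B$. No single cone contains this 2-sphere: the lines are pairwise adjacent, so at most one of them is in the discrete set $C(P)$, and then three would lie in $P$, although any three span $V$.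

One can say exactly what remains. The long exact sequence of $(X,B)$, together with $H_1(C(P)*Y_P)=0$, gives
$$\bigoplus_P\tilde H_0(C(P))\otimes H_1(Y_P)\longrightarrow H_2(B)\longrightarrow H_2(\mathrm{CB}(R^3))\longrightarrow0.\tag{1}$$
By Hurewicz and Proposition 3, the conjecture for $R^3$ says that every 2-cycle of frames is a sum of suspensions $(L'-L)*z$ with $z$ a 1-cycle of lines in a plane complementary to $L$ and $L'$. Norms give no control over this cokernel.

## Letting $GL_3(R)$ act: homology with coefficients in a chain complex

The way past this point is not to describe the cokernel in (1) but to detect it by group homology. If $\mathrm{CB}(V)$ had no rational homology in degrees $1$ and $2$, then the stabilizers of its simplices would compute $H_2(GL_3(R);\mathbb Q)$. The stabilizer of a line contains $GL_2(R)$, and we shall see that nearly everything else is invisible. So $H_2(GL_2(R))$ would have to embed in $H_2(GL_3(R))$, up to classes from the torus. For $R=\mathbb Z[1/p]$ the first group contains a piece of $H_1(X_0(p))$ and the second is zero.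

From here on homology has $\mathbb Q$-coefficients unless coefficients are shown.

**Definition 2.** Let a group $\Gamma$ act on a simplicial complex $Y$, and let $C_*(Y)$ be its rational chains on oriented simplices. Put $H^\Gamma_*(Y):=H_*(\Gamma;C_*(Y))$, the homology of the total complex of $F_*\otimes_\Gamma C_*(Y)$ with $F_*\to\mathbb Q$ a projective resolution over $\mathbb Q[\Gamma]$.

For a simplex $\sigma$ with stabilizer $\Gamma_\sigma$, let $\mathbb Q_\sigma$ be the orientation module: $\mathbb Q$ with $\Gamma_\sigma$ acting by the sign of its permutation of the vertices of $\sigma$. As a $\Gamma$-module, $C_s(Y)$ is the sum of the modules induced from the $\mathbb Q_\sigma$, one for each orbit of $s$-simplices. Filtering the double complex in its two directions, with Shapiro's lemma in the first case, gives two spectral sequences: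
$$E^1_{s,t}=H_t(\Gamma;C_s(Y))=\bigoplus_{\sigma\in\Gamma\backslash Y_s}H_t(\Gamma_\sigma;\mathbb Q_\sigma)\Rightarrow H^\Gamma_{s+t}(Y),\tag{2}$$
$$E^2_{s,t}=H_s(\Gamma;H_t(Y))\Rightarrow H^\Gamma_{s+t}(Y).\tag{3}$$
As an example, let $\Gamma=\mathbb Z/2$ flip a single edge. There is one orbit of vertices, with trivial stabilizer, so $E^1_{0,0}=\mathbb Q$. The edge contributes $H_*(\mathbb Z/2;\mathbb Q_\sigma)=0$ since $\mathbb Q_\sigma$ is the sign module. The total is $\mathbb Q$ in degree $0$, as it must be for a contractible complex and a finite group.

Three consequences will be used. By (3), an equivariant map that is an isomorphism on rational homology induces an isomorphism on $H^\Gamma_*$. Next,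
$$\tilde H_i(Y)=0\ \text{ for } i\le m\quad\Longrightarrow\quad H^\Gamma_i(Y)\xrightarrow{\ \cong\ }H_i(\Gamma)\ \text{ for } i\le m,\tag{4}$$
the map being induced by $Y\to\mathrm{pt}$: in total degree $i\le m$ only $E^2_{i,0}=H_i(\Gamma)$ is nonzero, its outgoing differentials land in rows $1,\dots,m$, which vanish, and nothing arrives there. Finally, an inclusion $Y'\subset Y$ gives a long exact sequence with relative term $H^\Gamma_*(Y,Y')=H_*(\Gamma;C_*(Y,Y'))$.

We also recall transfer: if $S'\subset S$ is a normal subgroup of finite index and $M$ is a $\mathbb Q[S]$-module, then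
$$H_*(S;M)\cong H_*(S';M)_{S/S'},\tag{5}$$
and in particular $H_*(S';M)\to H_*(S;M)$ is onto.

## A central element acting as multiplication by $p$

Stabilizers of subspaces contain large unipotent groups. The next lemma says that these do not matter, because $p$ is invertible in $R$.

**Lemma 4.** Let $S=U\rtimes H$ with $U$ abelian and torsion-free. Let $z\in H$ be central in $H$ and act on $U$ by $u\mapsto pu$ (with $U$ written additively). Let $M$ be a $\mathbb Q[S]$-module on which $U$ and $z$ act trivially. Then $H_*(H;M)\to H_*(S;M)$ is an isomorphism, inverse to the map induced by the projection $S\to H$.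

For example, take $U=\mathbb Z[1/p]$ and $H=p^{\mathbb Z}$ acting by multiplication. The abelianization of $S$ is $\mathbb Z\oplus\mathbb Z[1/p]/(p-1)$, which is rationally $\mathbb Q=H_1(H)$: the infinitely divisible-by-$p$ group $U$ has left no trace. Without a $z$ the conclusion can fail: for $U=\mathbb Z$ and $H$ trivial, $H_1(S)=\mathbb Q\neq H_1(H)$.

*Proof.* The aim is to kill all rows but the bottom one in the Lyndon–Hochschild–Serre spectral sequence. As $U$ acts trivially on $M$, it reads
$$E^2_{a,b}=H_a(H;H_b(U)\otimes M)\Rightarrow H_{a+b}(S;M),\qquad H_b(U)=\Lambda^b(U\otimes\mathbb Q).$$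
So $z$ acts on the coefficient module $N=H_b(U)\otimes M$ as the scalar $p^b$. On the other hand, for any $h\in H$ the pair consisting of conjugation by $h$ on $H$ and the action of $h$ on $N$ induces the identity on $H_a(H;N)$. For $h=z$ the conjugation is trivial, so the action of $z$ on coefficients alone induces the identity. Hence $p^b-1$ kills $E^2_{a,b}$. For $b>0$ this is a nonzero rational number, so $E^2_{a,b}=0$. Therefore $H_*(S;M)\to H_*(H;M)$ is an isomorphism. The inclusion $H\subset S$ is a section of the projection, so it induces the inverse. $\square$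

The groups $U$ below are free $R$-modules. They are torsion-free because $R$ is a domain of characteristic $0$.

## Planes are invisible in $H^\Gamma_*$

The complex $X$ still contains planes. We now remove them, not up to homotopy but in equivariant homology.

**Lemma 5.** The map $H^\Gamma_*(B)\to H^\Gamma_*(X)$ is an isomorphism.

**Step 1: write down the relative chains.** We show that $H^\Gamma_*(X,B)=0$. The simplices of $X$ not in $B$ are the $\{P\}\cup S$ with $S$ a possibly empty simplex of $C(P)*Y_P$. In the boundary modulo $B$ the face omitting $P$ disappears. The augmented chain complex of a join is, up to shift, the tensor product of the augmented chain complexes. Fix one plane $P$ and let $S_P=\mathrm{Stab}_\Gamma(P)$. The group $\Gamma$ is transitive on planes, and $S_P$ preserves the ordering in which we list first $P$, then the vertex in $C(P)$, then those in $Y_P$. So, up to a degree shift,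
$$C_*(X,B)\cong\mathrm{Ind}_{S_P}^\Gamma\big(\tilde C_*(C(P))\otimes\tilde C_*(Y_P)\big).\tag{6}$$
By Shapiro's lemma it suffices that the complex in parentheses has vanishing $H_*(S_P;-)$.

**Step 2: reduce to a statement about one module at a time.** The complex $\tilde C_*(C(P))$ is $\mathbb Q[C(P)]\to\mathbb Q$, the augmentation, in degrees $0$ and $-1$. Filter the tensor product by the degree $j\in\{-1,0,1\}$ of the second factor. The graded pieces are the two-term complexes $\mathbb Q[C(P)]\otimes M\to M$ with $M=\tilde C_j(Y_P)$. Such a piece has vanishing $H_*(S_P;-)$ if and only if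
$$H_*(S_P;\mathbb Q[C(P)]\otimes M)\to H_*(S_P;M)\tag{7}$$
is an isomorphism. If this holds for the three values of $j$, then $H_*(S_P;-)$ of the whole complex vanishes.

**Step 3: recognize (7) as an inclusion of groups.** Choose $L\in C(P)$. In block form for $V=P\oplus L$ we see $S_P=U\rtimes H$ with $U=\mathrm{Hom}(V/P,P)\cong R^2$ and $H=GL(P)\times GL(L)$. The complements of $P$ are the graphs of the homomorphisms $L\to P$, so $U$ acts simply transitively on $C(P)$, and the stabilizer of $L$ in $S_P$ is $H$. Hence $\mathbb Q[C(P)]\otimes M\cong\mathrm{Ind}_H^{S_P}M$ by $[gL]\otimes m\mapsto g\otimes g^{-1}m$. Under this isomorphism the augmentation becomes $g\otimes m\mapsto gm$, and (7) becomes the map $H_*(H;M)\to H_*(S_P;M)$ induced by inclusion.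

**Step 4: apply Lemma 4.** Let $z$ be $p$ on $P$ and $1$ on $L$. It is central in $H$ and conjugation by it multiplies $U$ by $p$. It fixes every line of $P$, so it acts trivially on $M=\tilde C_j(Y_P)$. The group $U$ acts trivially on $P$, hence on $M$. So (7) is an isomorphism. $\square$

## Proof of Theorem B: from vanishing to injectivity

We run spectral sequence (2) for $Y=B$. The group $\Gamma$ is transitive on simplices of each dimension $0,1,2$. We want to know $E^\infty_{0,2}$.

**Step 1: the vertex term.** Fix a line $L$. Then $E^1_{0,2}=H_2(\mathrm{Stab}(L))$. Let $\pi:\mathrm{Stab}(L)\to GL(V/L)\cong GL_2(R)$ be the projection.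

**Step 2: no differential arrives from triangles.** The stabilizer of a frame is $(R^\times)^3\rtimes S_3$, and the orientation module is the sign of $S_3$. By (5),
$$E^1_{2,1}=\big((R^\times\otimes\mathbb Q)\otimes(\mathbb Q^3\otimes\mathrm{sgn})\big)_{S_3}=0,$$
because $\mathbb Q^3$ is the sum of the trivial and the 2-dimensional irreducible representation, so $\mathbb Q^3\otimes\mathrm{sgn}$ is the sum of $\mathrm{sgn}$ and the 2-dimensional one and has no trivial summand.

**Step 3: the edge term comes from a torus.** Let $e=\{L_1,L_2\}$, $W=L_1\oplus L_2$, $V=W\oplus L_3$. The stabilizer is $\Gamma_e=U\rtimes H_e$ with $U=\mathrm{Hom}(V/W,W)$ and $H_e=((R^\times)^2\rtimes S_2)\times R^\times$. Let $z$ be $p$ on $W$ and $1$ on $L_3$. It is central in $H_e$, being scalar on $W$, and it multiplies $U$ by $p$. Both $z$ and $U$ fix $L_1$ and $L_2$, so they act trivially on $\mathbb Q_e$. Lemma 4 gives $H_*(\Gamma_e;\mathbb Q_e)=H_*(H_e;\mathbb Q_e)$. The diagonal torus $T=(R^\times)^3$ has index $2$ in $H_e$ and acts trivially on $\mathbb Q_e$, so by (5) the map $H_*(T)\to H_*(\Gamma_e;\mathbb Q_e)$ is surjective.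

**Step 4: the image of $d^1$ is toral.** Since $\partial[L_1,L_2]=[L_2]-[L_1]$, the composite $H_2(T)\to E^1_{1,2}\xrightarrow{d^1}E^1_{0,2}$ is the difference of the maps induced by $T\subset\mathrm{Stab}(L_2)$ and $T\subset\mathrm{Stab}(L_1)$. Here $\mathrm{Stab}(L_j)$ is identified with $\mathrm{Stab}(L)$ by conjugation with an element of $\Gamma$ taking $L$ to $L_j$. After applying $\pi_*$, each of the two maps is induced by $T\to GL(V/L_j)\cong GL_2(R)$, and this homomorphism factors through the diagonal torus for the basis of $V/L_j$ given by the two other lines. All such tori are conjugate in $GL_2(R)$, and conjugation acts trivially on $H_2(GL_2(R))$. Hence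
$$\pi_*(\operatorname{im}d^1)\subset\operatorname{im}\big(H_2((R^\times)^2)\to H_2(GL_2(R))\big).\tag{8}$$

**Step 5: nothing else hits the corner.** The only other differentials into position $(0,2)$ come from $E^2_{2,1}$, which is zero by Step 2, and from $E^3_{3,0}$, which is zero since $\dim B=2$. So
$$E^\infty_{0,2}=E^1_{0,2}/\operatorname{im}d^1\ \subset\ H_2^\Gamma(B).\tag{9}$$
So far no hypothesis on $\mathrm{CB}(V)$ has been used; this will matter for Theorem C.

**Step 6: use the hypothesis.** Assume $\tilde H_i(\mathrm{CB}(V))=0$ for $i\le2$. By Lemma 5, Lemma 1 and (4),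
$$H_2^\Gamma(B)\cong H_2^\Gamma(X)\cong H_2^\Gamma(\mathrm{CB}(V))\cong H_2(\Gamma),$$
and the composite isomorphism is induced by $B\to\mathrm{pt}$. Therefore the composite $E^1_{0,2}\to H_2^\Gamma(B)\to H_2(\Gamma)$ is induced by $C_0(B)\to\mathbb Q$, that is, by the inclusion $\mathrm{Stab}(L)\subset\Gamma$.

Let $V=L\oplus P_0$, and let $\iota:GL_2(R)=GL(P_0)\to\mathrm{Stab}(L)$ be the inclusion, so $\pi\iota=\mathrm{id}$. Followed by $\mathrm{Stab}(L)\subset\Gamma$, it is conjugate to the usual stabilization $GL_2(R)\to GL_3(R)$. Let $x\in H_2(GL_2(R))$ die in $H_2(GL_3(R))$. Then $\iota_*x$ maps to zero in $H_2(\Gamma)\cong H^\Gamma_2(B)$, so by (9) $\iota_*x\in\operatorname{im}d^1$. By (8), $x=\pi_*\iota_*x$ lies in the image of $H_2((R^\times)^2)$. $\square$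

## $H_2(GL_3(\mathbb Z[1/p]);\mathbb Q)=0$, from the building of $SL_3(\mathbb Q_p)$

From now on $R=\mathbb Z[1/p]$. We must evaluate both groups in Theorem B. We begin with the target, which should be small.

**Lattices over $R$.** Let $\Lambda\subset\mathbb Q_p^d$ be a $\mathbb Z_p$-lattice and $\Lambda_0=\Lambda\cap R^d$. For some $a\ge 0$ we have $p^a\mathbb Z_p^d\subset\Lambda\subset p^{-a}\mathbb Z_p^d$. Since $R\cap\mathbb Z_p=\mathbb Z$, this gives $p^a\mathbb Z^d\subset\Lambda_0\subset p^{-a}\mathbb Z^d$. So $\Lambda_0$ is a free $\mathbb Z$-module of rank $d$, and $\Lambda_0[1/p]=R^d$. Also $\Lambda_0$ generates $\Lambda$ over $\mathbb Z_p$: an element of $\Lambda$ is congruent modulo $p^a\mathbb Z_p^d\subset\Lambda$ to an element of $p^{-a}\mathbb Z^d$, which then lies in $\Lambda_0$. So a $\mathbb Z$-basis of $\Lambda_0$ is both an $R$-basis of $R^d$ and a $\mathbb Z_p$-basis of $\Lambda$.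

**Proposition 6.** $H_1(SL_3(R))=H_2(SL_3(R))=0$ and $H_2(GL_3(R))=0$.

**Step 1: the action.** The Bruhat–Tits building of $SL_3(\mathbb Q_p)$ has as vertices the homothety classes $[\Lambda]$ of lattices in $\mathbb Q_p^3$. Its chambers are the triangles given by chains $\Lambda_1\supsetneq\Lambda_2\supsetneq\Lambda_3\supsetneq p\Lambda_1$, and it is a contractible complex of dimension $2$. The type of $[\Lambda]$ is $v_p$ of the determinant of a basis, modulo $3$. The three vertices of a chamber have different types, and $SL_3(\mathbb Q_p)$ preserves types.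

**Step 2: one chamber is a strict fundamental domain for $SL_3(R)$.** First, $SL_3(\mathbb Q_p)$ is transitive on chambers. Rotate the chain cyclically and rescale so that $\Lambda_1$ has basis determinant of valuation $0$. Choose a basis $f_1,f_2,f_3$ of $\Lambda_1$ with $\Lambda_2=\langle f_1,f_2,pf_3\rangle$ and $\Lambda_3=\langle f_1,pf_2,pf_3\rangle$, and multiply $f_1$ by a unit to get determinant $1$. The matrix with columns $f_i$ carries the standard chamber to the given one. Second, $SL_3(R)$ is dense in $SL_3(\mathbb Q_p)$: its closure is a subgroup containing all elementary matrices over $\mathbb Q_p$, since $R$ is dense in $\mathbb Q_p$, and these generate. Chamber stabilizers are open, so the set of elements carrying one given chamber to another is open and nonempty, and meets $SL_3(R)$. So $SL_3(R)$ is transitive on chambers. As types are preserved, no two points of a chamber are identified, and stabilizers fix their simplices pointwise.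

**Step 3: the stabilizers.** If $g\in SL_3(R)$ fixes $[\Lambda]$, then $g\Lambda=p^k\Lambda$ for some $k$, and $\det g=1$ forces $k=0$. So $g$ preserves $\Lambda$ and $R^3$, hence $\Lambda_0$. Conversely, an element of $SL(\Lambda_0)$ preserves both $\Lambda_0[1/p]=R^3$ and $\mathbb Z_p\Lambda_0=\Lambda$. So the vertex stabilizers are $SL(\Lambda_0)\cong SL_3(\mathbb Z)$. The stabilizer of an edge or chamber containing $[\Lambda]$ has finite index in $SL(\Lambda_0)$: each further vertex is the class of a lattice between $\Lambda$ and $p\Lambda$, and there are finitely many of these.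

**Step 4: the spectral sequence.** As the building is contractible, (2) and (4) give $E^1_{s,t}\Rightarrow H_{s+t}(SL_3(R))$. Three inputs finish the computation.

* $E^1_{0,1}=E^1_{0,2}=0$, since $H_i(SL_3(\mathbb Z);\mathbb Q)=0$ for $i>0$ (Soulé, *The cohomology of $SL_3(\mathbb Z)$*, Topology 17 (1978)).
* $E^1_{1,1}=0$, since $SL_3(\mathbb Z)$ has Kazhdan's property (T), so its finite-index subgroups have finite abelianization.
* The row $t=0$ is the chain complex of a triangle, so $E^2_{1,0}=E^2_{2,0}=0$.

In total degrees $1$ and $2$ everything vanishes, so $H_1(SL_3(R))=H_2(SL_3(R))=0$.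

**Step 5: from $SL_3$ to $GL_3$.** In the Lyndon–Hochschild–Serre spectral sequence of $1\to SL_3(R)\to GL_3(R)\to R^\times\to1$ the rows $1$ and $2$ vanish, so $H_2(GL_3(R))=H_2(R^\times)$. Since $R^\times\cong\{\pm1\}\times\mathbb Z$, this is $0$. $\square$

## $H_2(GL_2(\mathbb Z[1/p]);\mathbb Q)$ and the minus part of the Fricke involution

Now the source of the map in Theorem B, which should be large.

**Proposition 7.** $\dim H_2(GL_2(\mathbb Z[1/p]);\mathbb Q)=a_p$. Moreover $a_p\ge g_p/2$, and $a_p\ge1$ if $g_p\ge1$. Finally, $g_p\ge1$ exactly for $p=11$ and $p\ge17$.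

**Step 1: the action on a tree.** Let $G=GL_2(R)$ act on the tree $\mathcal T$ whose vertices are the homothety classes of $\mathbb Z_p$-lattices in $\mathbb Q_p^2$; the neighbors of $[\Lambda]$ are the classes of lattices $\Lambda'$ with $p\Lambda\subsetneq\Lambda'\subsetneq\Lambda$, that is, the lines of $\Lambda/p\Lambda\cong\mathbb F_p^2$. The group $G$ is transitive on lattices, because a $\mathbb Z$-basis of $\Lambda\cap R^2$ is an $R$-basis of $R^2$ and a $\mathbb Z_p$-basis of $\Lambda$. Let $v_0=[\mathbb Z_p^2]$. If $g$ fixes $v_0$, then $p^{-k}g\in GL_2(R)\cap GL_2(\mathbb Z_p)=GL_2(\mathbb Z)$ for some $k$, so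
$$G_{v_0}=p^{\mathbb Z}\times GL_2(\mathbb Z).$$
The group $GL_2(\mathbb Z)$ is transitive on $\mathbb P^1(\mathbb F_p)$, since a line in $\mathbb F_p^2$ is spanned by $(1,a)$ or $(0,1)$, the reduction of a primitive integer vector. So $G$ is transitive on edges. Let $e$ be the edge from $v_0$ to $[\langle e_1,pe_2\rangle]$; it corresponds to the line $\langle e_1\rangle\subset\mathbb F_p^2$. Its pointwise stabilizer is $G_e^+=p^{\mathbb Z}\times\Gamma_0^\pm(p)$, where
$$\Gamma_0^\pm(p)=\left\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in GL_2(\mathbb Z):p\mid c\right\}.$$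
The matrix $w=\begin{pmatrix}0&1\\p&0\end{pmatrix}$ sends $e_1\mapsto pe_2$ and $e_2\mapsto e_1$. So it sends $\mathbb Z_p^2$ to $\langle e_1,pe_2\rangle$ and $\langle e_1,pe_2\rangle$ to $p\mathbb Z_p^2$: it flips $e$. Hence $G_e=\langle G_e^+,w\rangle$. We compute
$$w^2=p,\qquad w\begin{pmatrix}a&b\\pc&d\end{pmatrix}w^{-1}=\begin{pmatrix}d&c\\pb&a\end{pmatrix}.$$

**Step 2: an exact sequence.** As $\mathcal T$ is contractible, $0\to C_1(\mathcal T)\to C_0(\mathcal T)\to\mathbb Q\to0$ is exact. Its long exact sequence, with Shapiro's lemma, contains
$$H_2(G_{v_0})\to H_2(G)\to H_1(G_e;\mathbb Q_{or})\xrightarrow{\ d\ }H_1(G_{v_0}),\tag{10}$$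
where $\mathbb Q_{or}$ is the orientation module of $e$: $G_e^+$ acts trivially and $w$ acts by $-1$.

**Step 3: the vertex group contributes nothing.** We have $SL_2(\mathbb Z)=\mathbb Z/4*_{\mathbb Z/2}\mathbb Z/6$. By Mayer–Vietoris it is $\mathbb Q$-acyclic, since finite groups are and $\mathbb Q\to\mathbb Q\oplus\mathbb Q$ on $H_0$ is injective. By (5) the group $GL_2(\mathbb Z)$, in which it has index $2$, is $\mathbb Q$-acyclic too. So $H_*(G_{v_0})=H_*(p^{\mathbb Z})$. Thus $H_2(G_{v_0})=0$, and $H_1(G_{v_0})\cong\mathbb Q$ is detected by the homomorphism $v_p\circ\det$, which takes the value $2$ on the scalar $p$.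

**Step 4: $d=0$.** By (5), $H_1(G_e^+)$ surjects onto $H_1(G_e;\mathbb Q_{or})$. For $\gamma\in G_e^+$, $d$ sends the class of $\gamma$ to the difference of the classes of $\gamma$ in the stabilizers of the two endpoints of $e$, both identified with $G_{v_0}$ by conjugation in $G$. Since $v_p\circ\det$ is conjugation-invariant on $G$, it takes the value $v_p(\det\gamma)-v_p(\det\gamma)=0$ on this difference. So $d=0$ and, by (10) and (5),
$$H_2(G)\cong H_1(G_e;\mathbb Q_{or})\cong\big(H_1(G_e^+)\otimes\mathbb Q_{or}\big)_w.$$

**Step 5: reduce to $\Gamma_0^\pm(p)$.** We have $H_1(G_e^+)=\mathbb Q\cdot[p]\oplus H_1(\Gamma_0^\pm(p))$, and $w$ respects this by the conjugation formula. The class $[p]$ is fixed by $w$, hence killed by the sign. So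
$$H_2(G)\cong H_1(\Gamma_0^\pm(p))\big/(1+w_*).$$
As $w^2$ is central, $w_*$ is an involution, and this quotient is isomorphic to its $(-1)$-eigenspace.

**Step 6: pass to the modular curve.** Let $\varepsilon=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$. By (5), $H_1(\Gamma_0^\pm(p))=H_1(\Gamma_0(p))_\varepsilon$. On these coinvariants conjugation by $\varepsilon$ is trivial, so $w$ acts as $w\varepsilon=\begin{pmatrix}0&-1\\p&0\end{pmatrix}$, which normalizes $\Gamma_0(p)$ and acts on $\mathbb H$ by $\tau\mapsto-1/(p\tau)$. The group $\Gamma_0(p)$ acts properly on the contractible space $\mathbb H$ with finite stabilizers, so $H_1(\Gamma_0(p))=H_1(Y_0(p))$. Under this identification $w\varepsilon$ acts as the Fricke involution $W$. Conjugation by $\varepsilon$ acts as $c:\tau\mapsto-\bar\tau$, because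
$$\varepsilon\begin{pmatrix}a&b\\c'&d\end{pmatrix}\varepsilon=\begin{pmatrix}a&-b\\-c'&d\end{pmatrix}\quad\text{and}\quad -\overline{\left(\frac{a\tau+b}{c'\tau+d}\right)}=\frac{a(-\bar\tau)-b}{-c'(-\bar\tau)+d}.$$
The maps $c$ and $W$ commute: both composites are $\tau\mapsto1/(p\bar\tau)$.

**Step 7: fill in the cusps.** The surface $Y_0(p)$ is $X_0(p)$ minus two points. So the kernel of the surjection $H_1(Y_0(p))\to H_1(X_0(p))$ is spanned by the two loops around the cusps, whose sum is $0$ when they are suitably oriented; it is spanned by the loop around $\infty$. That loop is the image of a path from $\tau$ to $\tau+1$ with $\operatorname{Im}\tau$ large, that is, the class of $\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Conjugation by $\varepsilon$ inverts this matrix, so its class dies in $\varepsilon$-coinvariants. Coinvariants of a finite group are exact on $\mathbb Q$-vector spaces and isomorphic to invariants, so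
$$H_2(GL_2(\mathbb Z[1/p]);\mathbb Q)\cong H_1(X_0(p);\mathbb Q)^{c=1,\,W=-1}.$$

**Step 8: count with the Hodge decomposition.** We compute the dimension of the same simultaneous eigenspace on the dual space $H^1(X_0(p);\mathbb C)=H^{1,0}\oplus H^{0,1}$. The holomorphic map $W$ preserves both summands. The $W$-invariant holomorphic differentials are those of $X_0(p)/W$, so the $(-1)$-eigenspace of $W$ on $H^{1,0}$ has dimension $g_p-g_p^+$, and by complex conjugation so does the one on $H^{0,1}$. The antiholomorphic involution $c$ commutes with $W$ and interchanges $H^{1,0}$ and $H^{0,1}$. So its $(+1)$-eigenspace on the part where $W=-1$ is $\{x+c^*x\}$ with $x$ in the $(-1)$-eigenspace of $H^{1,0}$, of dimension $g_p-g_p^+=a_p$.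

**Step 9: positivity.** The involution $W$ is not the identity, since it exchanges the two inequivalent cusps $\infty$ and $0$. It fixes the image of $i/\sqrt p$, since $-1/(p\cdot i/\sqrt p)=i/\sqrt p$. So its number $f$ of fixed points is at least $1$. Riemann–Hurwitz, $2g_p-2=2(2g_p^+-2)+f$, gives $g_p^+=(2g_p+2-f)/4$ and
$$a_p=\frac{g_p-1}2+\frac f4>\frac{g_p-1}2.$$
As $2a_p$ is an integer larger than $g_p-1$, we get $a_p\ge g_p/2$. As $a_p$ is an integer, $a_p\ge1$ when $g_p\ge1$.

**Step 10: which primes.** By the standard genus formula (e.g. Diamond–Shurman, *A First Course in Modular Forms*, Ch. 3), $g_2=g_3=0$, and for $p\ge5$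
$$g_p=\frac{p-13}{12},\ \frac{p-5}{12},\ \frac{p-7}{12},\ \frac{p+1}{12}\quad\text{according as}\quad p\equiv1,5,7,11\pmod{12}.$$
This is $0$ for $p=5,7,13$ and $1$ for $p=11$. In the four classes the first primes $\geq 17$ are $37,17,19,23$, with genera $2,1,1,2$, and in each class the genus increases with $p$. So $g_p\ge1$ exactly for $p=11$ and $p\ge17$. For $p=11$ we have $g_{11}=1$, and $1\le a_{11}\le g_{11}$ gives $a_{11}=1$. $\square$

## Proof of Theorem A: a class with nowhere to go

Let $R=\mathbb Z[1/p]$ with $g_p\ge1$. We have seen that $R$ is Euclidean; it is a PID of characteristic $0$ in which $p$ is invertible.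

**Step 1: the torus contributes nothing.** Since $R^\times\otimes\mathbb Q=\mathbb Q$, we have $H_2((R^\times)^2)=\Lambda^2(\mathbb Q^2)\cong\mathbb Q$, and exchanging the two factors acts on it by $-1$. But this exchange is conjugation by a permutation matrix in $GL_2(R)$, so it does not change the image in $H_2(GL_2(R))$. So the image of each class equals its own negative, and
$$H_2((R^\times)^2)\to H_2(GL_2(R))\quad\text{is zero.}\tag{11}$$

**Step 2: contradiction.** Suppose $\tilde H_i(\mathrm{CB}(R^3);\mathbb Q)=0$ for $i\le2$. By Proposition 6, all of $H_2(GL_2(R))$ dies in $H_2(GL_3(R))=0$. By Theorem B and (11), $H_2(GL_2(R))=0$. But by Proposition 7 its dimension is $a_p\ge1$. So $\tilde H_i(\mathrm{CB}(R^3);\mathbb Q)\ne0$ for some $i\le2$, and $\mathrm{CB}(R^3)$ is not $2$-connected. $\square$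

## Proof of Theorem C: bounding the coinvariants of $H_2$

Let $p$ and $R$ be as in Theorem A. That $\mathrm{CB}(R^3)$ is $1$-connected is Proposition 3. For the bound we rerun the argument for Theorem B without its hypothesis.

**Step 1: $H_2^\Gamma$ is large.** By (8) and (11), $\pi_*$ kills $\operatorname{im}d^1$. So by (9) it induces a map $E^\infty_{0,2}\to H_2(GL_2(R))$, which is surjective because $\pi\iota=\mathrm{id}$. Since $E^\infty_{0,2}\subset H_2^\Gamma(B)$, Lemmas 1 and 5 and Proposition 7 give
$$\dim H_2^\Gamma(\mathrm{CB}(R^3))=\dim H_2^\Gamma(B)\ge a_p.$$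

**Step 2: only $H_2$ of the complex can account for it.** Apply (3) to $Y=\mathrm{CB}(R^3)$. Since $H_1(Y)=0$, the group $H_2^\Gamma(Y)$ is built from a quotient of $E^2_{0,2}=H_2(Y)_\Gamma$ and a subgroup of $E^2_{2,0}=H_2(\Gamma)$. So the sequence
$$H_2(\mathrm{CB}(R^3);\mathbb Q)_\Gamma\to H_2^\Gamma(\mathrm{CB}(R^3))\to H_2(\Gamma;\mathbb Q)=0$$
is exact, the last group being zero by Proposition 6. Together with Step 1 and Proposition 7,
$$\dim_{\mathbb Q}H_2(\mathrm{CB}(R^3);\mathbb Q)_{GL_3(R)}\ge a_p\ge g_p/2.$$
Since $a_p\ge1$, we get $H_2(\mathrm{CB}(R^3);\mathbb Q)\ne0$ for $p=11$ and all primes $p\ge17$. By the genus formula $g_p\to\infty$, so the failure is unbounded. $\square$
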